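# Spanning closed trails in a semicomplete digraph after deleting arcs

## 1. Deleting $k$ arcs: is there still a Hamiltonian cycle?

All digraphs here have no loops and no multiple arcs. A digraph is *semicomplete* if any two distinct vertices are joined by at least one arc, possibly by two opposite ones; a tournament is the case of exactly one. The *arc-strong connectivity* $\lambda(D)$ is the minimum number of arcs whose removal leaves a digraph that is not strongly connected.

Let $D$ be semicomplete with $\lambda(D)\ge k+1$, and let an adversary delete $k$ arcs. What is left is strong. How well can one still travel through all the vertices?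

The first guess is very optimistic: there is still a Hamiltonian cycle. A strong semicomplete digraph on at least two vertices has one (Camion's theorem). There is also a robust version, due to Fraïssé and Thomassen, for vertex connectivity: every $k$-strong tournament has a Hamiltonian cycle avoiding any prescribed set of $k-1$ arcs. (A digraph is *$k$-strong* if it has at least $k+1$ vertices and stays strong when any fewer than $k$ vertices are removed.) Let us test the guess for $k=1$.

*Three vertices.* The complete digraph on $\{a,b,c\}$ has $\lambda=2$. Delete $a\to b$. The cycle $a\to c\to b\to a$ survives.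

*Five vertices.* Take the tournament on $\mathbb Z_5$ with arcs $i\to i+1$ and $i\to i+2$. A single vertex has out-degree and in-degree 2, and two vertices send out $2\cdot 2-1=3$ arcs and receive $3$; larger sets are complements of these, so $\lambda=2$. If an arc $i\to i+1$ is deleted, the steps of length 2 form a Hamiltonian cycle; if an arc $i\to i+2$ is deleted, the steps of length 1 do.

*Seven vertices.* Let $V=\{v,a,b,p,q,c,d\}$. Order the groups $\{a,b\},\{p\},\{q\},\{c,d\}$ and put all arcs from earlier groups to later ones, both arcs between $a$ and $b$, and both arcs between $c$ and $d$. Finally add $v\to a,b,p,q$ and $c,d\to v$. This is semicomplete, and $\lambda\ge 2$: delete any one arc. Then $v$ still reaches both $a$ and $b$ (directly, or through the other one), and each of $p,q,c,d$ keeps an arc from $a$ or from $b$. Similarly each of $c,d$ still reaches $v$ (directly or through the other), and each of $a,b,p,q$ keeps an arc to $c$ or to $d$. So the digraph stays strong. Now delete $p\to q$. A Hamiltonian cycle would give, after removal of $v$, a Hamiltonian path on the other six vertices. There all arcs go forward in the order of the groups, except for those inside $\{a,b\}$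 and $\{c,d\}$. So this path visits $a,b$ first and $c,d$ last, and $p,q$ are consecutive on it. But $p,q$ are no longer joined by an arc. There is no Hamiltonian cycle.

So the first guess is wrong. But look at what remains in the last example: the cycles $v\to a\to p\to c\to v$ and $v\to b\to q\to d\to v$ share only $v$ and cover everything. Together they form a closed walk through all vertices that repeats no arc. This is the notion that survives.

**Definition (spanning eulerian subdigraph).** A *spanning eulerian subdigraph* of $D=(V,A)$ is a connected digraph $D'=(V,A'')$ with $A''\subseteq A$ and $d^+_{D'}(v)=d^-_{D'}(v)$ for all $v\in V$. A digraph that has one is called *supereulerian*.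

The second guess is then: once $D-A'=(V,A\setminus A')$ is strong, it is supereulerian. Four vertices refute this. Take the tournament with arcs $x\to p$, $x\to q$, $p\to q$, $p\to y$, $q\to y$, $y\to x$. It is strong, because $x\to p\to q\to y\to x$, and $\lambda=1$, because $x$ has in-degree 1. Delete $p\to q$. The rest is still strong. But a spanning eulerian subdigraph must enter both $p$ and $q$, and it can do so only from $x$; so $x$ would have out-degree 2, while its in-degree is at most 1. Here $\lambda(D)=k=1$: we are one unit short of $\lambda(D)\ge k+1$. The right statement, conjectured by Bang-Jensen, Havet and Yeo and listed in "Open problems on digraphs", asks for this extra unit. Bang-Jensen, Déprés and Yeo showed that it holds under the stronger hypothesis $\lambda(D)\ge\lceil\frac{6k+1}{5}\rceil$; we shall use neither their result nor the theorem of Fraïssé and Thomassen.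

**Theorem 1.** Let $k\ge1$, let $D=(V,A)$ be semicomplete with $\lambda(D)\ge k+1$, and let $A'\subseteq A$ with $|A'|=k$. Then $D-A'$ has a spanning eulerian subdigraph.

Note that $|V|\ge 2$, since $A\ne\emptyset$. The bound $k+1$ is best possible. The complete digraph on $k+1$ vertices has $\lambda=k$: a set of $i$ vertices sends out $i(k+1-i)\ge k$ arcs, with equality for $i=1$. Deleting the $k$ arcs that leave one vertex destroys strong connectivity, and a supereulerian digraph is strong.

Sections 2–7 prove Theorem 1. Sections 8–10 state and prove a sharper theorem, with a characterization.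

## 2. Nonadjacent pairs and cuts

Write $a_G(S,T)$ for the number of arcs of $G$ from $S$ to $T$ (the sets may overlap), and
$$d_G^-(I)=a_G(V\setminus I,I),\qquad d_G^+(I)=a_G(I,V\setminus I).$$
Two distinct vertices are *nonadjacent* in $G$ if there is no arc between them, and $\nu_G(Z)$ is the number of nonadjacent pairs of $G$ inside $Z$. For the four-vertex digraph above after the deletion, $\nu_G(V)=1$, from $\{p,q\}$, and $\nu_G(\{x,p\})=0$.

The purpose of this section is to translate the hypothesis of Theorem 1 into a statement about $G=D-A'$ alone.

**Cut inequality.** Under the hypotheses of Theorem 1, $G=D-A'$ satisfies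
$$d_G^-(I)\ \ge\ 1+\nu_G(I)+\nu_G(V\setminus I)\qquad\text{for all }\emptyset\ne I\subsetneq V.\tag{1}$$

*Proof.* Deleting the arcs that enter $I$ destroys strong connectivity, so $d_D^-(I)\ge\lambda(D)\ge k+1$. A pair that is nonadjacent in $G$ is adjacent in $D$, so it uses up at least one arc of $A'$, and different pairs use up different arcs. If the pair lies inside $I$ or inside $V\setminus I$, this arc does not enter $I$. So at most $k-\nu_G(I)-\nu_G(V\setminus I)$ arcs of $A'$ enter $I$, and $d_G^-(I)\ge k+1-(k-\nu_G(I)-\nu_G(V\setminus I))$. $\square$

In the seven-vertex example with $I=\{a,b\}$ both sides equal 2. In the four-vertex example, where the hypothesis fails, $I=\{x\}$ has $d_G^-(I)=1$, while the right side is $1+\nu_G(\{p,q,y\})=2$.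

Since $d_G^+(I)=d_G^-(V\setminus I)$, condition (1) is preserved when all arcs of $G$ are reversed.

The plan follows from (1). If $G$ is not supereulerian, we look for a set $I$ that few arcs enter and that leaves many nonadjacent pairs outside; $d_G^-(I)\le\nu_G(V\setminus I)$ is already a contradiction.

## 3. Balanced subdigraphs from Hoffman's circulation theorem

A (multi)digraph is *balanced* if $d^+=d^-$ at every vertex. We use Euler's theorem in the following form. A connected balanced multidigraph has a closed trail using every arc exactly once; hence it is strong. If $xy$ is one of its arcs, deleting $xy$ leaves a trail from $y$ to $x$ that uses all other arcs and visits all vertices. We call this *opening at $xy$*. (A *trail* is a walk with no repeated arc. A single vertex is a trivial trail.)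

**Definition (eulerian factor).** An *eulerian factor* of $G$ is a spanning subdigraph $F$ with $d_F^+(v)=d_F^-(v)\ge1$ for all $v$. A *component* of $F$ is the vertex set of a connected component; it has at least 2 vertices.

For instance, in the complete digraph on $\{1,2,3,4\}$ the two 2-cycles on $\{1,2\}$ and $\{3,4\}$ form an eulerian factor with two components. If $|V|\ge 2$, then $G$ is supereulerian if and only if it has an eulerian factor with exactly one component.

Eulerian factors can be found by flows. We recall Hoffman's theorem: a network with integral lower and upper bounds $\ell\le u$ on its arcs has an integral circulation within these bounds if and only if for every node set $Z$ the total lower bound on arcs leaving $Z$ is at most the total upper bound on arcs entering $Z$.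

**Hoffman criterion.** $G$ has an eulerian factor if and only if for every partition $V=X\sqcup B\sqcup Y$ (parts may be empty)
$$a_G(Y\cup B,\,X\cup B)\ \ge\ |B|.\tag{2}$$

*Proof.* Split each vertex $v$ into two nodes $v^-,v^+$, with an arc $v^-v^+$ of lower bound 1 and upper bound $M=|V|$. For each arc $uv$ of $G$ take an arc $u^+v^-$ with bounds $0,1$. In an integral feasible circulation, the arcs $u^+v^-$ carrying 1 select a set $F$ of arcs of $G$. Conservation at $v^-$ and $v^+$ says that $d_F^-(v)$ and $d_F^+(v)$ both equal the flow on $v^-v^+$, which is at least 1. Conversely every eulerian factor gives a feasible circulation, as degrees are below $M$.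

Now take a node set $Z$. The lower bound leaving $Z$ is the number of $v$ with $v^-\in Z$, $v^+\notin Z$. If some $v$ has $v^+\in Z$, $v^-\notin Z$, then the upper bound entering $Z$ is at least $M=|V|$, and Hoffman's condition holds. Otherwise let $X$ be the set of $v$ with both nodes in $Z$, let $B$ be the set of $v$ with only $v^-\in Z$, and let $Y$ be the rest. The arcs $u^+v^-$ entering $Z$ are those with $u\in Y\cup B$ and $v\in X\cup B$. So the condition is (2), and all partitions arise. $\square$

**Lemma 1.** Under the hypotheses of Theorem 1, $G=D-A'$ has an eulerian factor.

*Proof.* Let $n=|V|\ge2$ and $b=|B|$. We check (2) and may assume $b\ge1$.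

If $Y\neq\emptyset$, then $a_D(Y,X\cup B)=d_D^-(X\cup B)\ge k+1$. If $Y=\emptyset\ne X$, then $a_D(B,X)=d_D^-(X)\ge k+1$. In both cases we may add the arcs inside $B$, of which $D$ has at least $\binom b2$. So $a_D(Y\cup B,X\cup B)\ge k+1+\binom b2$. Deleting $k$ arcs leaves at least $1+\binom b2$, and $1+\binom b2-b=\frac{(b-1)(b-2)}2\ge0$.

If $X=Y=\emptyset$, then (2) counts all arcs. Every out-degree in $D$ is at least $k+1$, so $a_G(V,V)\ge n(k+1)-k\ge n$. $\square$

## 4. Factors with fewest components, and two local moves

In Sections 4–6, $G$ is **any** digraph having an eulerian factor. The purpose of this section is to fix an extremal factor and to record what its extremality forbids.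

Choose an eulerian factor $F$ with the minimum number $r$ of components and, subject to this, with the maximum number of arcs. Assume $r\ge2$. Let $H=G-A(F)$. We speak of $F$-arcs and $H$-arcs; every arc of $G$ is exactly one of the two. For a component $C$ of $F$, $F[C]$ is the connected balanced digraph of all $F$-arcs inside $C$.

**(P1)** $H$ is acyclic; in particular it has no 2-cycle. Indeed, adding a directed cycle of $H$ to $F$ would give an eulerian factor with at most $r$ components and more arcs.

**(P2)** All arcs of $G$ between different components of $F$ are $H$-arcs. So by (P1), two vertices in different components are joined by at most one arc.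

**(P3)** Call an eulerian factor $F^*$ of $G$ an *improvement* if each component of $F$ lies in a component of $F^*$ and some two components of $F$ lie in the same component of $F^*$. No improvement exists, as it would have fewer than $r$ components.

A balanced subdigraph $F^*$ of $G$ such that every component of $F$ lies in a component of $F^*$ automatically has all degrees at least 1, because components of $F$ have at least two vertices. So to exhibit an improvement we only check balance and connections.

In the complete digraph on $\{1,2,3,4\}$, the factor made of two 2-cycles is not extremal: the 2-cycle $1\to3\to1$ lies in $H$ and could be added.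

**Insertion.** If $xy\in F$ with $x,y$ in a component $C$, there is no $H$-path from $x$ to $y$ containing a vertex outside $C$.

*Proof.* Otherwise replace $xy$ by this path. Balance is kept. Opening $F[C]$ at $xy$ leaves a trail through all of $C$, so $C$ stays connected, and the path joins it to another component. This is an improvement. $\square$

**Swap.** If $uv\in F$ and $xy\in F$ lie in different components, then not both $uy\in H$ and $xv\in H$.

*Proof.* Otherwise consider $F-uv-xy+uy+xv$. Opening both components gives a trail from $v$ to $u$ and a trail from $y$ to $x$. The first trail, $uy$, the second trail, $xv$ together form a closed trail through both components. This is an improvement. $\square$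

**Lemma 2.** Let $C$ be a component of $F$, and let $v\notin C$ be adjacent in $G$ to all of $C$. Then either $v\to c$ for all $c\in C$, or $c\to v$ for all $c\in C$.

*Proof.* By (P2), exactly one of $v\to c$, $c\to v$ holds for each $c\in C$, and the arc is in $H$. If both types occur, then along a closed Euler trail of $F[C]$ there are consecutive vertices $c,c'$ with $c\to v$ and $v\to c'$. Then $cc'\in F$, and the $H$-path $c\to v\to c'$ contradicts Insertion. $\square$

**Reversal.** Reversing all arcs of $G$ and $F$ preserves the choice of $F$ and all the facts above.

## 5. Counting the arcs that enter the $H$-ancestors of a component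

Fix a component $C$ of $F$ and put
$$X_0=\{v\notin C:\ v\to c\ \ \forall c\in C\},\qquad Y_0=\{v\notin C:\ c\to v\ \ \forall c\in C\}.$$
By Lemma 2, every vertex outside $C\cup X_0\cup Y_0$ has a nonneighbor in $C$. This is our source of nonadjacent pairs.

Assume $X_0\ne\emptyset$. To get a set that no $H$-arc enters, let $X\supseteq X_0$ be the set of vertices having an $H$-path (possibly trivial) to $X_0$. Three facts will be used all the time.

**(X1)** $X\cap C=\emptyset$ and $X\cap Y_0=\emptyset$. An $H$-path from $c\in C$ to $x_0\in X_0$ would close up with $x_0\to c$, and one from $y\in Y_0$ to $x_0$ would close up with $x_0\to c\to y$; both contradict (P1).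

**(X2)** Every $H$-arc with head in $X$ has its tail in $X$.

**(X3)** For all $x\in X$, $c\in C$ there is an $H$-path from $x$ to $c$ all of whose arcs have their tails in $X$: go from $x$ to some $x_0\in X_0$ inside $X$, then use $x_0\to c$.

Put $B=V\setminus(C\cup X\cup Y_0)$, so that $V=C\sqcup X\sqcup Y_0\sqcup B$.

The sensible first attempt is to take $I=X$. By (X2) and balance, $d_G^-(X)=d_F^-(X)=d_F^+(X)$. Where do the $F$-arcs leaving $X$ go? Not to $C$, which is a component disjoint from $X$. Not to $Y_0$: if $xy\in F$ with $x\in X$, $y\in Y_0$, then an $H$-path from $x$ to some $c\in C$ as in (X3), followed by $c\to y$, contradicts Insertion. So they all go to $B$. Every $b\in B$ has a nonneighbor in $C$, so $\nu_G(V\setminus X)\ge|B|$. If each $b\in B$ received at most one $F$-arc from $X$, we would have $d_G^-(X)\le|B|\le\nu_G(V\setminus X)$, and (1) would be contradicted.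

This is exactly where the attempt stops: nothing prevents a vertex $b\in B$ from receiving two or more $F$-arcs from $X$. Here is a small $G$ where this happens. Let $V=\{x_1,x_2,b,c_1,c_2\}$, with 2-cycles between $x_1,b$, between $x_2,b$ and between $c_1,c_2$, and with further arcs $x_1\to x_2$, $x_i\to c_j$ for all $i,j$, and $b\to c_1$. No arc enters $\{x_1,x_2,b\}$, so no balanced subdigraph uses an arc leaving this set, and every eulerian factor has at least two components. Among the five arcs inside $\{x_1,x_2,b\}$, not all can be used, since $x_1$ has two out-arcs and one in-arc there, and the only one whose omission gives balance is $x_1x_2$. So the extremal $F$ consists of the three 2-cycles. For $C=\{c_1,c_2\}$ we get $X=X_0=\{x_1,x_2\}$, $Y_0=\emptyset$, $B=\{b\}$. Then $d_G^-(X)=2$, while $\nu_G(X)=0$ and $\nu_G(V\setminus X)=1$, from $\{b,c_2\}$. So (1) holds at $I=X$ and gives no contradiction. But at $I=X\cup\{b\}$ we have $d_G^-(I)=0$, and (1) fails. The vertex with two incoming $F$-arcs should have been put into $I$.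

## 6. Absorbing the vertices that receive two arcs

So we enlarge $X$ by every $s\in B$ that receives two $F$-arcs from $X$. Two things must then be proved again: that no $F$-arc runs from $s$ to $Y_0$, and that no $H$-arc enters $s$ from $C\cup Y_0$. For $x\in X$ we had an $H$-path from $x$ to $C$; such an $s$ need not have one. What it has is two incoming $F$-arcs, and these are a substitute.

To see how, suppose $u_1s,u_2s\in F$ with $u_1,u_2\in X$ distinct, and suppose $sy\in F$ with $y\in Y_0$. Let $K'$ be the component of $F$ containing these vertices. Open $F[K']$ at $sy$: there is a trail from $y$ to $s$ that uses all other arcs of $F[K']$. It uses $u_1s$ and $u_2s$; let $us$ be the later one, and cut there. The trail becomes $R_1$ from $y$ to $u$, then $us$, then $R_2$ from $s$ to $s$. As $R_1$ uses the earlier of the two arcs, it passes through $s$. Now delete $sy$ and $us$, and add an $H$-path from $u$ to some $c\in C$, followed by $c\to y$. Then $R_1$ and this path form a closed trail, $R_2$ is a closed trail, and the two meet at $s$. So $K'$ stays connected and is joined to $C$: an improvement, which is impossible. Had we cut at the earlier arc, $R_1$ might have missed $s$,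 and $K'$ might have split.

The absorbed set must be iterated: a vertex may receive two $F$-arcs from $X$ and already absorbed vertices, and an $H$-arc may enter an absorbed vertex from $B$, so that its tail has to be absorbed too. The notation below organizes this iteration.

**Construction of $S=\{s_1,\dots,s_m\}\subseteq B$.** Write $S_i=\{s_1,\dots,s_i\}$. Given $S_{i-1}$, let $s_i$ be any $b\in B\setminus S_{i-1}$ satisfying one of the following:

* (T2) $F$ contains at least two arcs from $X\cup S_{i-1}$ to $b$;
* (TH) there is an $H$-arc from $b$ to some vertex of $S_{i-1}$.

Stop when no vertex can be added ($S=\emptyset$ is allowed). Fix for each $s_i$ one type that applies and, for type TH, one such $H$-arc. Put $\mathrm{idx}(s_i)=i$, and $\mathrm{idx}(x)=0$ for $x\in X$.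

In the five-vertex example, $S=\{b\}$ with $b$ of type T2.

Since $S_0=\emptyset$, the vertex $s_1$, if it exists, has type T2. From any $s_i$, follow the fixed arcs of TH-vertices. Indices strictly decrease, so this is an $H$-path inside $S_i$ ending at a T2-vertex. It is called the *descent* of $s_i$, and it is trivial if $s_i$ is of type T2. All its arcs have tails of index larger than that of its end.

A reroute as above opens a closed trail, and the place still to be closed is a missing arc from some $q\in X\cup S$ to a fixed vertex $y$. If $q\in X$, then (X3) helps to close it. If $q\in S$, we move the missing arc to a tail of smaller index. We need a bookkeeping device saying that, at each moment, the $F$-arcs we shall want to delete are still there and the $H$-arcs we shall want to add are still unused.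

**Definition (state).** Let $y\notin X\cup S$. A *$y$-state of level $j$* is a pair $(\Phi,q)$ with $q\in X\cup S$, $\mathrm{idx}(q)=j$, $\Phi\subseteq A(G)$ such that, with $e=qy$ an additional virtual arc (possibly parallel to an arc of $\Phi$):

* (α) $\Phi+e$ is balanced, and every component of $F$ is contained in a component of $\Phi+e$;
* (β) $\Phi$ contains all arcs of $F$ with head in $S_j$;
* (γ) $\Phi$ contains no $H$-arc with tail in $X\cup S_j$.

The simplest example: if $qy\in F$ with $q\in X\cup S$ and $y\notin X\cup S$, then $(F-qy,q)$ is a $y$-state. The virtual arc takes the place of $qy$, which gives (α); (β) holds since $y\notin S$; and (γ) holds since there are no $H$-arcs at all.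

**Lemma 3.** From any $y$-state $(\Phi,q)$ one obtains a $y$-state $(\Phi^0,x)$ of level $0$ such that each component of $\Phi+qy$ is contained in a component of $\Phi^0+xy$, and every $H$-arc of $\Phi^0\setminus\Phi$ has its tail in $S$.

*Proof.* If the level $j$ of $(\Phi,q)$ is 0, there is nothing to do. If $j\ge1$, it suffices to produce a state of smaller level with the two stated properties, and to repeat.

**Step 1: find the material for a reroute.** Here $q=s_j$. Let $Q$ be the descent of $q$, ending at a T2-vertex $s=s_i$ with $i\le j$. Let $u_1s,u_2s\in F$ be distinct with $u_1,u_2\in X\cup S_{i-1}$. By (β) these two arcs are in $\Phi$. The arcs of $Q$ are $H$-arcs with tails in $S_j$, so by (γ) none of them is in $\Phi$. Let $M$ be the component of $\Phi+e$ containing $e$.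

**Step 2: reroute when $s\in M$** (this includes $s=q$). Opening $M$ at $e$, we get a trail from $y$ to $q$ using all arcs of $M$ except $e$ and visiting all of $M$. It uses $u_1s$ and $u_2s$; let $us$ be the later one. Write the trail as $R_1,us,R_2$, with $R_1$ from $y$ to $u$ and $R_2$ from $s$ to $q$. As $R_1$ uses the earlier arc, $R_1$ contains $s$. Put $\Phi'=\Phi-us+A(Q)$ and $e'=uy$. Then $R_1$ followed by $e'$ is a closed trail, and $R_2$ followed by $Q$ is a closed (possibly trivial) trail. They share $s$ and cover all of $M$.

**Step 3: reroute when $s\notin M$.** Let $u=u_1$, $\Phi'=\Phi-us+A(Q)$, $e'=uy$. Opening the component of $\Phi+e$ that contains $s$ at $us$, we get a trail $R$ from $s$ to $u$ that uses all its other arcs. Opening $M$ at $e$, we get a trail $R'$ from $y$ to $q$ using all arcs of $M-e$. The sequence $R',Q,R,e'$ is a closed trail covering both components.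

**Step 4: check that $(\Phi',u)$ is a state of smaller level.** In both cases the other components of $\Phi+e$ lose no arc, and $Q$ can only join components together. So $\Phi'+e'$ is balanced, its components are unions of components of $\Phi+e$, and (α) holds. The new level is $\mathrm{idx}(u)<i\le j$. The only arc removed from $\Phi$ has head $s_i$, and $s_i\notin S_{\mathrm{idx}(u)}$, so (β) holds. The added arcs are those of $Q$, with tails in $S$ of index greater than $i>\mathrm{idx}(u)$, so (γ) holds. Also all added $H$-arcs have tails in $S$, as required. $\square$

**Lemma 4.**

(i) $F$ has no arc from $X\cup S$ to $Y_0$.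

(ii) $H$ has no arc from $C\cup Y_0$ to $X\cup S$.

(iii) If $p\in B\setminus S$ and $F$ has an arc from $X\cup S$ to $p$, then $H$ has no arc from $C\cup Y_0$ to $p$.

*Proof.* **Part (i): close the trail through $C$.** Suppose $qy\in F$ with $q\in X\cup S$, $y\in Y_0$. Note that $y\notin X\cup S$. As seen above, $(F-qy,q)$ is a $y$-state. Take $(\Phi^0,x)$ from Lemma 3. Since $F-qy$ has no $H$-arcs, all $H$-arcs of $\Phi^0$ have tails in $S$. Let $c\in C$. Replace the virtual arc $xy$ by an $H$-path from $x$ to $c$ with all tails in $X$, followed by $cy\in H$. None of these arcs is in $\Phi^0$, since their tails are in $X\cup C$, which is disjoint from $S$. Replacing an arc by a path with the same ends preserves balance and connections. So the result is a balanced subdigraph of $G$; every component of $F$ lies in one of its components, and $C$ is joined to the component of $F$ containing $y$, which is not $C$. This is an improvement, a contradiction.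

**Parts (ii) and (iii): build a state that starts in $C$.** By (X2), an $H$-arc into $X$ has its tail in $X$, so it does not come from $C\cup Y_0$. Consider therefore an $H$-arc $az$ with $a\in C\cup Y_0$, where $z\in S$ or $z=p$ as in (iii). If $a\in C$ let $c=a$; otherwise $a\in Y_0$, let $c\in C$ be arbitrary, and note $ca\in H$. Let $Q$ be the $H$-path $c\to z$ or $c\to a\to z$, followed, if $z\in S$, by the descent of $z$. Let $s$ be the end of $Q$; it is a T2-vertex or $p$. There is $us\in F$ with $u\in X\cup S$, and with $\mathrm{idx}(u)<\mathrm{idx}(s)$ if $s\in S$. Let $cc'\in F$, and let $K'$ be the component of $F$ containing $u$ and $s$. Since $s\in B$, we have $K'\ne C$. Put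
$$\Phi=F-cc'-us+A(Q).$$
We claim that $(\Phi,u)$ is a $c'$-state; note that $c'\in C$, so $c'\notin X\cup S$.

For (α): the trail of $F[C]-cc'$ from $c'$ to $c$, then $Q$ from $c$ to $s$, then the trail of $F[K']-us$ from $s$ to $u$, then the virtual arc $uc'$, form a closed trail covering $C\cup K'$. The other components of $F$ lose no arc and can only be joined to it. For (β): the removed arcs have heads $c'\notin S$ and $s$, where $s=p\notin S$ or $\mathrm{idx}(s)>\mathrm{idx}(u)$. For (γ): the $H$-arcs of $\Phi$ are those of $Q$. Their tails are $c\in C$, possibly $a\in Y_0$, and (only if $s\in S$) vertices of $S$ of index greater than $\mathrm{idx}(s)>\mathrm{idx}(u)$. None of these is in $X\cup S_{\mathrm{idx}(u)}$.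

Take $(\Phi^0,x)$ from Lemma 3, and replace the virtual arc $xc'$ by an $H$-path from $x$ to $c'$ with all tails in $X$. By (γ) at level 0, its arcs are not in $\Phi^0$. The result is a balanced subdigraph of $G$ in which every component of $F$ lies in a component and $C$, $K'$ lie in the same one. This is an improvement, a contradiction. $\square$

The enlarged set now does what $X$ alone could not do.

**Lemma 5.** Let $I=X\cup S$ and $P=B\setminus S$. Then $\emptyset\ne I\subseteq V\setminus C$, no $H$-arc enters $I$, every $F$-arc leaving $I$ has its head in $P$, each $p\in P$ receives at most one $F$-arc from $I$, and each $p\in P$ has a nonneighbor in $C$. Consequently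
$$d_G^-(I)=d_F^-(I)=d_F^+(I)\le|P|\le\nu_G(V\setminus I).\tag{3}$$

*Proof.* We have $V\setminus I=C\sqcup Y_0\sqcup P$. An $H$-arc from $P$ to $X$ is impossible by (X2). An $H$-arc from $P$ to $S$ is impossible because its tail could still be added by rule TH. $H$-arcs from $C\cup Y_0$ into $I$ are excluded by Lemma 4(ii). So no $H$-arc enters $I$.

An $F$-arc leaving $I$ does not go to $C$, since $I\cap C=\emptyset$ and $C$ is a component of $F$; it does not go to $Y_0$ by Lemma 4(i). So it goes to $P$. At most one goes to each $p\in P$, since otherwise $p$ could still be added by rule T2. As $p\notin C\cup X_0\cup Y_0$, it has a nonneighbor in $C$ by Lemma 2. The resulting nonadjacent pairs are distinct, because each contains exactly one vertex of $P$, and they lie inside $V\setminus I$. Now (3) follows, using the balance of $F$ for the middle equality. $\square$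

## 7. Proof of Theorem 1

Let $G=D-A'$. By Lemma 1 it has an eulerian factor. Choose $F$ and $H$ as in Section 4 and suppose $r\ge2$. We derive a contradiction to (1).

**Step 1: choose the component $C$.** The acyclic digraph $H$ has a vertex $v$ with no in-arc in $H$. Let $K$ be the component of $F$ containing $v$, and let $C\ne K$ be another component. Define $X_0,Y_0$ with respect to $C$.

**Step 2: dispose of $X_0\ne\emptyset$ and $Y_0\neq\emptyset$.** If $X_0\ne\emptyset$, Lemma 5 gives a set $I$ with $d_G^-(I)\le\nu_G(V\setminus I)$, contradicting (1). If $Y_0\ne\emptyset$, reverse all arcs. The choice of $F$ and condition (1) are preserved, and $X_0,Y_0$ are interchanged, so the previous sentence applies.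

**Step 3: treat $X_0=Y_0=\emptyset$ with a single vertex.** Now every vertex outside $C$ has a nonneighbor in $C$, by Lemma 2. Hence $\nu_G(V\setminus\{v\})\ge|V\setminus(C\cup\{v\})|\ge|K|-1$. But all in-arcs of $v$ in $G$ are $F$-arcs, so they come from $K$, and $d_G^-(v)\le|K|-1$. This contradicts (1) for $I=\{v\}$.

Hence $r=1$, and $F$ is a spanning eulerian subdigraph of $D-A'$. $\blacksquare$

## 8. Bad partitions and the case of equality

In Section 7 the summand 1 in (1) was used to turn $\le$ into a contradiction. Without it, the four-vertex example of Section 1 appears. It turns out that its pattern is the only obstruction.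

**Definition (bad partition).** A *bad partition* of $G$ is $V=X\sqcup\{p,q\}\sqcup Y$ with $X,Y\ne\emptyset$, $p\ne q$, and exactly one arc of $G$ from $Y\cup\{p,q\}$ to $X\cup\{p,q\}$.

The digraph with arcs $x\to p$, $x\to q$, $p\to y$, $q\to y$, $y\to x$ has the bad partition $\{x\},\{p,q\},\{y\}$: the only arc from $\{y,p,q\}$ to $\{x,p,q\}$ is $y\to x$.

**Theorem 2.** Let $G$ be a strong digraph with $|V|\ge2$ and
$$d_G^-(I)\ge\max\{\nu_G(I),\nu_G(V\setminus I)\}\qquad\text{for all }\emptyset\ne I\subsetneq V.\tag{4}$$
Then $G$ is supereulerian if and only if it has no bad partition.

**Corollary 3.**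

(a) If $|V|\ge2$ and $d_G^-(I)\ge1+\max\{\nu_G(I),\nu_G(V\setminus I)\}$ for all $\emptyset\ne I\subsetneq V$, then $G$ is supereulerian. The "$1+$" cannot be replaced by strong connectivity together with (4).

(b) If $D$ is semicomplete, $|V|\ge2$ and $|A'|\le\lambda(D)$, then $D-A'$ is supereulerian if and only if it is strong and has no bad partition.

**The shape of a bad partition.** Let $G$ be strong with a bad partition. Some arc leaves $Y$ and some arc enters $X$; both are counted in the definition, so both are the unique counted arc, which therefore goes from $Y$ to $X$. Hence $p,q$ are nonadjacent, all their in-neighbors are in $X$, and all their out-neighbors are in $Y$.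

*Proof of Corollary 3 from Theorem 2.* (a) The hypothesis gives $d_G^-(I)\ge1$ for all $I$, so $G$ is strong, and it gives (4). Suppose there were a bad partition. Every arc entering $X$ is counted, and the unique counted arc enters $X$, so $d_G^-(X)=1$. But $\nu_G(V\setminus X)\ge1$ because of $p,q$, which contradicts the hypothesis. So there is no bad partition, and Theorem 2 applies.

For the second statement, take the digraph $G$ with arcs $x\to p$, $x\to q$, $p\to y$, $q\to y$, $y\to x$. It is strong, and it equals $D-pq$ for the strong tournament $D$ of Section 1 with $\lambda(D)=1$. By (5) below, with $A'=\{pq\}$, it satisfies (4). It has a bad partition, so it is not supereulerian.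

(b) Let $G=D-A'$. Exactly as for (1), every pair nonadjacent in $G$ inside $I$ or inside $V\setminus I$ uses up its own arc of $A'$, which does not enter $I$. Hence
$$d_G^-(I)\ge\lambda(D)-\bigl(|A'|-\nu_G(I)-\nu_G(V\setminus I)\bigr)\ge\nu_G(I)+\nu_G(V\setminus I),\tag{5}$$
so (4) holds. A supereulerian digraph is strong, and for strong $G$ Theorem 2 gives the rest. $\square$

## 9. Theorem 2: necessity, existence of a factor, and tightness in Lemma 5

**Step 1: a bad partition excludes a spanning eulerian subdigraph.** Let $G$ be as in Theorem 2 with a bad partition, and let $F$ be a spanning eulerian subdigraph. It enters $p$ and $q$, and all in-neighbors of these are in $X$, so $d_F^+(X)\ge2$. But $d_F^-(X)\le d_G^-(X)=1$. This contradicts balance.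

From now on, $G$ is as in Theorem 2 and has no bad partition.

**Step 2: $G$ has an eulerian factor.** We check (2) for $X,B,Y$ with $b=|B|\ge1$.

If $X=Y=\emptyset$, then (2) says that $G$ has at least $|V|$ arcs, which holds because every out-degree in a strong digraph with at least two vertices is at least 1.

The number of adjacent pairs inside $B$ is $\binom b2-\nu_G(B)$, so $a_G(B,B)\ge\binom b2-\nu_G(B)$. If $Y\ne\emptyset$, then by (4) for $I=X\cup B$
$$a_G(Y\cup B,X\cup B)\ge d_G^-(X\cup B)+a_G(B,B)\ge\nu_G(X\cup B)+\tbinom b2-\nu_G(B)\ge\tbinom b2 .$$
If $Y=\emptyset\ne X$, then by (4) for $I=X$, whose complement is $B$,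
$$a_G(B,X)+a_G(B,B)\ge\nu_G(B)+\tbinom b2-\nu_G(B)=\tbinom b2 .$$
For $b\ge3$ we have $\binom b2\ge b$. For $b\le2$, the quantity is at least 1 by strong connectivity, since it includes $d_G^-(X\cup B)$ if $Y\ne\emptyset$ and $d_G^-(X)$ if $Y=\emptyset\ne X$. This settles $b=1$. Let $b=2$. If $Y=\emptyset$, all out-arcs of the two vertices of $B$ are counted, which gives at least 2. If $X=\emptyset$, all their in-arcs are counted, again at least 2. If $X,Y\neq\emptyset$, the value 1 would mean a bad partition, so the value is at least 2.

**Step 3: set up the contradiction.** Choose $F,H$ as in Section 4 and suppose $r\ge2$. Strong connectivity and (4) are preserved by reversal, as $d_G^+(I)=d_G^-(V\setminus I)$. We distinguish two cases.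

**Case A: some component $C$ has $X_0\ne\emptyset$ or $Y_0\ne\emptyset$.** The purpose is to show that equality in (3) cuts $C$ off. By reversal assume $X_0\ne\emptyset$. By (3) and (4),
$$|P|\le\nu_G(V\setminus I)\le d_G^-(I)=d_F^+(I)\le|P|,$$
so equality holds throughout. Therefore each $p\in P$ receives exactly one $F$-arc from $I$ and has exactly one nonneighbor $z_p$ in $C$. By Lemma 4(iii), $H$ has no arc from $C\cup Y_0$ to $P$. Hence $p\to c$ for all $c\in C\setminus\{z_p\}$, and this set is nonempty.

We now show that no arc leaves $Y_0$. There is no $F$-arc $py$ with $p\in P$, $y\in Y_0$: for $c\in C\setminus\{z_p\}$, the $H$-path $p\to c\to y$ would contradict Insertion. By Lemma 4(i) there is no $F$-arc from $I$ to $Y_0$, and there is none from $C$, as $C$ is a component. So no $F$-arc enters $Y_0$, and by balance none leaves it. No $H$-arc leaves $Y_0$ either: not to $I$ (Lemma 5), not to $P$ (as just noted), and not to $C$, because $c\to y$ is in $H$ for all $c\in C$, $y\in Y_0$ and $H$ has no 2-cycle. As $G$ is strong and $Y_0\ne V$, we get $Y_0=\emptyset$.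

Then every arc leaving $C$ is an $H$-arc to $I\cup P$. There is no such arc to $I$ by Lemma 5, and none to $P$. This contradicts strong connectivity.

## 10. Theorem 2: two components with no dominating vertex

**Case B: $X_0=Y_0=\emptyset$ for every component.** Then, by Lemma 2, every vertex has a nonneighbor in each component other than its own.

**Step 4: equality at a source of $H$ determines $F$ near that source.** Let $v$ have no in-arc in $H$, let $K$ be its component, and let $C\ne K$ be another component. Each vertex of $V\setminus(C\cup\{v\})$ has a nonneighbor in $C$, so
$$|V|-|C|-1\le\nu_G(V\setminus\{v\})\le d_G^-(v)=d_F^-(v)\le|K|-1 .$$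
As $|V|-|C|\ge|K|$, equality holds throughout and $V=K\sqcup C$. Let $K'=K\setminus\{v\}\ne\emptyset$. Since $d_F^+(v)=d_F^-(v)=|K'|$, we get:

(K1) $uv,vu\in F$ for all $u\in K'$; each $u\in K'$ has exactly one nonneighbor in $C$; there are no other nonadjacent pairs in $V\setminus\{v\}$.

Let $w$ be a vertex with no out-arc in $H$, and let $K_w$ be its component. Applying the above after reversal:

(K1$'$) $uw,wu\in F$ for all $u\in K_w\setminus\{w\}$, and each such $u$ has exactly one nonneighbor in the other component.

Since $G$ is strong, $H$ has arcs from $K$ to $C$ and also an arc $cu$ from $C$ to $K$. In the latter $u\in K'$, as $v$ has no in-arc in $H$.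

**Step 5: two local facts.** These are the forms in which Insertion and (P3) will be used.

(K2) If $c\in C$, $u\in K'$, $cu\in H$, then $v,c$ are nonadjacent. Otherwise $vc\in H$, and the $H$-path $v\to c\to u$ contradicts Insertion for $vu\in F$.

(K3) No $c_0\in C$ has $u_1c_0,c_0u_2\in H$ with $u_1,u_2\in K'$. Otherwise $u_1\ne u_2$, since $H$ has no 2-cycle, and we consider $F-u_1v-vu_2+u_1c_0+c_0u_2$. It is balanced. The arcs $vu_1$ and $u_2v$ remain, so $K$ stays connected, and $v$ keeps in- and out-degree $|K'|-1\ge1$. The set $C$ stays connected and is joined to $K$ through $c_0$. This is an improvement, a contradiction.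

We now distinguish where $w$ is: in $K'$, equal to $v$, or in $C$.

**Case B1: $w\in K'$.** Here $v$ gets too many nonneighbors. Take $cu\in H$ with $c\in C$, $u\in K'$, and $cc^+\in F$. By (K2), $v,c$ are nonadjacent. If $vc^+\in H$, then $vu,cc^+\in F$ and $vc^+,cu\in H$ contradict Swap. Since $v$ has no in-arc in $H$, it follows that $v,c^+$ are nonadjacent. So $v\in K_w\setminus\{w\}$ has two nonneighbors $c,c^+$ in $C$, contradicting (K1$'$).

**Case B2: $w=v$.** Then $v$ has no $H$-arc at all, so it is nonadjacent to all of $C$. Let $C^+$ be the set of $c\in C$ with an in-arc from $K'$, let $C^-$ be the set of $c\in C$ with an out-arc to $K'$, and let $Z=C\setminus(C^+\cup C^-)$. By (K3), $C^+\cap C^-=\emptyset$. Both are nonempty, as $G$ is strong and $v$ has no arcs to or from $C$. All arcs between $C^-$ and $K'$ go from $C^-$ to $K'$, and all arcs between $K'$ and $C^+$ go from $K'$ to $C^+$.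

*Subcase $Z=\emptyset$.* We reroute through $K'$. As $F[C]$ is strong, there is $c^-c^+\in F$ with $c^-\in C^-$, $c^+\in C^+$. No vertex $u''\in K'$ is adjacent to both, since otherwise $c^-\to u''\to c^+$ in $H$ contradicts Insertion. Choose $u,u'\in K'$ with $c^-u\in H$ and $u'c^+\in H$; then $u\ne u'$. Consider
$$F-c^-c^+-u'v-vu+c^-u+u'c^+ .$$
It is balanced: $c^-$ and $u'$ exchange an out-arc, $c^+$ and $u$ exchange an in-arc, and $v$ loses one in-arc and one out-arc. The vertex $v$ keeps in- and out-degree $|K'|-1\ge1$. The set $K$ stays connected, since $vu'$ and $uv$ remain, and $C$ stays connected by opening $F[C]$ at $c^-c^+$. The arc $c^-u$ joins them. This is an improvement, a contradiction.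

*Subcase $Z\ne\emptyset$.* First we determine the arcs. Vertices of $Z$ are nonadjacent to all of $K'$, so by (K1) $Z=\{z\}$, and every vertex of $C\setminus\{z\}$ is adjacent to all of $K'$. There is no $F$-arc $c^-c^+$ from $C^-$ to $C^+$, since for any $u\in K'$ the $H$-path $c^-\to u\to c^+$ contradicts Insertion. So all $F$-arcs leaving $C^-$ go to $z$, and all $F$-arcs entering $C^+$ come from $z$. Both kinds exist, as $F[C]$ is strong.

Next we show that there is only one of each kind, again by choosing the right one of two arcs. Suppose $c_1z,c_2z\in F$ with $c_1,c_2\in C^-$ distinct, and let $zc^+\in F$ with $c^+\in C^+$. Open $F[C]$ at $zc^+$: there is a trail from $c^+$ to $z$ using all other arcs. Let $c_2z$ be the later of the two arcs on it. Remove $c_2z$ and $zc^+$, and add $c_2u,uc^+\in H$ with $u\in K'$. The part of the trail from $c^+$ to $c_2$, which contains $z$ because it uses $c_1z$, followed by $c_2\to u\to c^+$, is a closed trail. The part after $c_2z$ is a (possibly trivial) closed trail through $z$. Together they cover $C$ and reach $u\in K$. This is an improvement, a contradiction. So exactly one $F$-arc goes from $C^-$ to $z$.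

Likewise suppose $zd_1,zd_2\in F$ with $d_1,d_2\in C^+$ distinct, and let $c^-z\in F$ with $c^-\in C^-$. Open $F[C]$ at $c^-z$: there is a trail from $z$ to $c^-$ using all other arcs. Let $zd_1$ be the earlier of the two arcs on it. Remove $zd_1$ and $c^-z$, and add $c^-u,ud_1\in H$ with $u\in K'$. The part before $zd_1$ is a (possibly trivial) closed trail through $z$. The part from $d_1$ to $c^-$ contains $z$, because it uses $zd_2$, and followed by $c^-\to u\to d_1$ it is a closed trail. This is again an improvement. So exactly one $F$-arc goes from $z$ to $C^+$. By balance,
$$d_F^+(C^-)=d_F^-(C^-)=1,\qquad d_F^+(C^+)=d_F^-(C^+)=1.$$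

Finally we violate (4). Fix $u\in K'$. There is no $H$-arc $c^+c^-$ from $C^+$ to $C^-$, since $u\to c^+\to c^-\to u$ would be an $H$-cycle.

If $H$ has no arc from $z$ to $C^-$, then no $H$-arc enters $C^-$: not from $K'$, not from $v$, not from $z$, not from $C^+$. So $d_G^-(C^-)=1$. But $v$ is nonadjacent to $C^+\cup\{z\}$ and $z$ is nonadjacent to $K'$, so $\nu_G(V\setminus C^-)\ge|C^+|+1+|K'|\ge3$. This contradicts (4).

If $H$ has an arc $zc^-$ with $c^-\in C^-$, then $H$ has no arc $c^+z$ with $c^+\in C^+$, because $u\to c^+\to z\to c^-\to u$ would be an $H$-cycle. So no $H$-arc leaves $C^+$: not to $K'$, not to $v$, not to $C^-$, not to $z$. Hence $d_G^-(V\setminus C^+)=d_G^+(C^+)=1$. But $v$ is nonadjacent to $C^-\cup\{z\}$ and $z$ is nonadjacent to $K'$, so $\nu_G(V\setminus C^+)\ge|C^-|+1+|K'|\ge3$, contradicting (4) for $I=V\setminus C^+$.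

**Case B3: $w\in C$.** We show that no arc goes from $K$ to $C$. Let $C'=C\setminus\{w\}$. By (K1$'$), for all $c\in C'$ we have $cw,wc\in F$, and $c$ has exactly one nonneighbor in $K$. There is $cu\in H$ with $c\in C$, $u\in K'$, and $c\in C'$ since $w$ has no out-arc in $H$.

If $v,w$ are adjacent, then $vw\in H$, as $v$ has no in-arc in $H$. Then $vu,cw\in F$ and $vw,cu\in H$ contradict Swap. So $v,w$ are nonadjacent.

Now consider any $H$-arc $cu$ with $c\in C'$, $u\in K'$. By (K2), $v$ is a nonneighbor of $c$, hence its unique nonneighbor in $K$. Also $uw\notin H$, since $c\to u\to w$ would contradict Insertion for $cw\in F$; and $wu\notin H$, since $w$ has no out-arc in $H$. So $w$ is a nonneighbor of $u$, and by (K1) its unique nonneighbor in $C$.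

Fix one such arc $cu$. The vertex $c$ is adjacent to all of $K'$. Since $c\to u$, (K3) shows that no arc goes from $K'$ to $c$, so $c\to u_0$ for all $u_0\in K'$. Applying the previous paragraph to $cu_0$, each $u_0\in K'$ has $w$ as its unique nonneighbor in $C$. So $u_0$ is adjacent to every $c'\in C'$.

Next, the dual of (K3):

(K3$'$) No $u_0\in K'$ has $c_1u_0,u_0c_2\in H$ with $c_1,c_2\in C'$. Otherwise $c_1\ne c_2$, and $F-c_1w-wc_2+c_1u_0+u_0c_2$ is balanced. The arcs $wc_1$ and $c_2w$ remain, so $C$ stays connected, and $w$ keeps in- and out-degree $|C'|-1\ge1$. The set $K$ stays connected and is joined to $C$ through $u_0$. This is an improvement.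

Since $c\to u_0$, (K3$'$) gives $c'\to u_0$ for all $c'\in C'$ and $u_0\in K'$. By (K2), $v$ is then nonadjacent to all of $C'$, and $v,w$ are nonadjacent too. So no arc goes from $v$ to $C$. No arc goes from $K'$ to $C'$, since all arcs between these sets go the other way and $H$ has no 2-cycle. No arc goes from $K'$ to $w$, since these are nonadjacent. Altogether there is no arc from $K$ to $C$, which contradicts strong connectivity.

All cases are contradictory. So $r=1$, and $F$ is a spanning eulerian subdigraph of $G$. This proves Theorem 2. $\blacksquare$
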